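# Stacked complexes and a semistable group whose fundamental pro-group is not pro-finitely generated

## 1. A stack of complexes joined along $M\times\mathbb R$

Let $L'$ be a finite connected simplicial complex and $M\subseteq L'$ a nonempty connected subcomplex. Put one copy of $L'$ at each integer height and join consecutive copies only along $M$:
$$Z=\bigcup_{k\in\mathbb Z}L'\times\{k\}\ \cup\ M\times\mathbb R\ \subset\ L'\times\mathbb R. \tag{1}$$
The whole talk turns on this space.

**Examples.** If $L'$ is an edge and $M$ one of its end points, $Z$ is a line with a whisker at every integer, so it is contractible. If $L'$ is a triangulated circle and $M$ a vertex, $Z$ is a line with a circle attached at every integer, and $\pi_1(Z)$ is free of countably infinite rank. If $M=L'$, then $Z=L'\times\mathbb R$.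

Fix a vertex $m_0$ of $M$. Write $P=\pi_1(M,m_0)$, $Q=\pi_1(L',m_0)$, let $\varphi:P\to Q$ be induced by inclusion, and put $\bar P=\varphi(P)$. Let $\Pi=\pi_1(Z,(m_0,0))$. Let $v_k$ be the path in $\{m_0\}\times\mathbb R$ from $(m_0,0)$ to $(m_0,k)$, and let $Q_k\le\Pi$ be the set of classes $[v_k\cdot(\alpha\times\{k\})\cdot\bar v_k]$, where $\alpha$ is a loop in $L'$ at $m_0$.

**Lemma 1.1.** $\Pi$ is the free product of the groups $Q_k\cong Q$ $(k\in\mathbb Z)$ amalgamated along the common subgroup $\bar P$. For $n\ge 0$ put $\Pi_n=\langle Q_k:|k|\le n\rangle$ and $\Pi_n'=\langle Q_k:|k|>n\rangle$. Then $\Pi=\Pi_n*_{\bar P}\Pi_n'$, and every finitely generated subgroup of $\Pi$ lies in some $\Pi_n$.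

*Proof.* For integers $p\le q$ let $Z_{[p,q]}$ be the part of $Z$ over $[p,q]$. Then $Z_{[p,q+1]}$ is the union of $Z_{[p,q]}$ and $M\times[q,q+1]\cup L'\times\{q+1\}$, and these meet in the connected complex $M\times\{q\}$. The second piece deformation retracts to $L'\times\{q+1\}$. By van Kampen, using the contractible set $\{m_0\}\times[p,q+1]$ as base "point", $\pi_1(Z_{[p,q+1]})$ is the pushout of $\pi_1(Z_{[p,q]})$ and $Q_{q+1}$ obtained by identifying $\varphi(p')_q$ with $\varphi(p')_{q+1}$ for $p'\in P$. Inductively $Q_q$ embeds in $\pi_1(Z_{[p,q]})$, so both maps from $P$ have the same kernel $\ker\varphi$, and the pushout is the amalgam over $\bar P$. The argument for going down from $p$ to $p-1$ is the same. A loop or a homotopy in $Z$ lies over a bounded interval, so $\Pi$ is the union of these groups. It is generated by the $Q_k$ with the relations $\bar p_k=\bar p_{k+1}$ for $\bar p\in\bar P$, which is the first assertion. Sorting the generators and relations according to $|k|\le n$ and $|k|>n$ gives $\Pi=\Pi_n*_{\bar P}\Pi'_n$. Finally, $\Pi$ is the increasing union of the $\Pi_n$. $\square$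

**Lemma 1.2.** Suppose $\varphi$ is not surjective. If $|k|>n$, then no conjugate of $Q_k$ in $\Pi$ lies in $\Pi_n$.

*Proof.* Suppose $gQ_kg^{-1}\subseteq\Pi_n$. In the Bass–Serre tree of $\Pi_n*_{\bar P}\Pi_n'$ the group $Q_k\subseteq\Pi_n'$ fixes the vertex $\Pi_n'$, and it fixes the vertex $g^{-1}\Pi_n$, whose stabilizer is $g^{-1}\Pi_ng$. The two vertices are different, since they are cosets of different factors. So $Q_k$ fixes the geodesic between them, in particular its first edge. That edge starts at the vertex $\Pi_n'$, so its stabilizer is $h\bar Ph^{-1}$ with $h\in\Pi_n'$, and $Q_k\subseteq h\bar Ph^{-1}$. The folding homomorphism $\Pi\to Q$, which is the identity $Q_k\to Q$ on each factor, is the inclusion on $\bar P$. Applying it gives $Q\subseteq\bar h\bar P\bar h^{-1}$ with $\bar h\in Q$ the image of $h$. Hence $\bar P=Q$, a contradiction. $\square$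

**Corollary 1.3.** Suppose $\varphi$ is not surjective. If a subgroup $I\le\Pi$ contains, for infinitely many $k\geq 1$, a conjugate of $Q_k$, then $I$ is contained in no finitely generated subgroup of $\Pi$.

*Proof.* A finitely generated subgroup lies in some $\Pi_n$ by Lemma 1.1. Take $k>n$ in Lemma 1.2. $\square$

If $\varphi$ is surjective, then $\bar P=Q$, all the $Q_k$ coincide and $\Pi=Q$, so the stack carries no more information than $L'$.

Here is what $Z$ is for. We shall build a contractible complex $Y$ on which a group $G$ acts freely and cocompactly, a point $1\in Y$, and a map $\theta:Y-\{1\}\to Z$. Outside every compact subset of $Y$ there will be copies of $L'$, one for each large $k$, that $\theta$ carries identically onto $L'\times\{k\}$. By Corollary 1.3, the loops of $Y$ near infinity, viewed in the complement of $1$, then generate a subgroup that no finitely generated group contains. This settles a question about fundamental groups at infinity, which we state next.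

## 2. The fundamental pro-group at infinity and Question 17.6.2

A group $G$ is of type $F$ if there is a finite $K(G,1)$-complex $X$. Let $G$ be infinite of type $F$, $(X,x)$ such a complex with a chosen identification $G\cong\pi_1(X,x)$, and $(\tilde X,\tilde x)$ the pointed universal cover. It is a contractible, finite-dimensional, locally finite $G$-CW complex, finite mod $G$, and non-compact since $G$ is infinite. A proper ray is a proper map $[0,\infty)\to\tilde X$. Two proper rays are properly homotopic if there is a proper map $[0,\infty)\times[0,1]\to\tilde X$ restricting to them at the two ends. No base point is kept fixed. Choose a proper base ray $\omega$ with $\omega(0)=\tilde x$.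

**Definition (fundamental pro-group).** A finite filtration of $\tilde X$ is a sequence of finite subcomplexes $K_1\subseteq K_2\subseteq\cdots$ with union $\tilde X$. Choose $t_1\le t_2\le\cdots$ with $\omega([t_i,\infty))\subseteq\tilde X-K_i$. The fundamental pro-group of $\tilde X$ with respect to $\omega$ is the inverse sequence
$$\pi_1(\tilde X-K_1,\omega(t_1))\leftarrow\pi_1(\tilde X-K_2,\omega(t_2))\leftarrow\cdots .$$
Each bond is induced by inclusion, followed by change of base point along $\omega|_{[t_i,t_{i+1}]}$. Up to pro-isomorphism it does not depend on the filtration or on the $t_i$.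

**Definition (pro-isomorphism).** A morphism $\{A_i\}\to\{B_m\}$ of inverse sequences of groups is given by a homomorphism $A_{i(m)}\to B_m$ for each $m$, compatible with the bonds after restriction to $A_i$ with $i$ large. Two such families are identified if, for each $m$, they agree after restriction to $A_i$ with $i$ large. A pro-isomorphism is an isomorphism for these morphisms. An inverse sequence is pro-finitely presented (pro-finitely generated) if it is pro-isomorphic to a sequence of finitely presented (finitely generated) groups.

**Definition (semistability).** $G$ is semistable at infinity if any two proper rays in $\tilde X$ are properly homotopic. This depends only on $G$, not on $X$. When it holds, the isomorphism class of the fundamental pro-group does not depend on $\omega$.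

**Question 17.6.2** (from the volume "Graduate Texts in Mathematics", https://www.maths.ed.ac.uk/~v1ranick/papers/geoghe.pdf). If $G$ is semistable at infinity, is the fundamental pro-group of $\tilde X$ (with respect to $\omega$) pro-finitely presented?

**Examples.** For $G=\mathbb Z$ and $\tilde X=\mathbb R$, the rays going to $+\infty$ and $-\infty$ are not properly homotopic, so $G$ is not semistable in this sense. The same happens for a free group of finite rank $\geq 1$, with $\tilde X$ a tree having at least two ends. For $G=\mathbb Z^2$ and $\tilde X=\mathbb R^2$, filtered by larger and larger squares, every term of the pro-group is $\mathbb Z$ and every bond is an isomorphism. For $G=\mathbb Z^d$ with $d\ge3$ every term is trivial. In these last cases the answer is yes.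

The tool for proving that a sequence is not pro-finitely generated is the following.

**Lemma 2.1.** If $\{\Gamma_i\}$ is pro-finitely generated, then for every $i$ there is $j\ge i$ such that the image of $\Gamma_j\to\Gamma_i$ lies in a finitely generated subgroup of $\Gamma_i$.

*Proof.* Let $\Phi:\{\Gamma_i\}\to\{F_m\}$ and $\Psi:\{F_m\}\to\{\Gamma_i\}$ be inverse pro-isomorphisms, with all $F_m$ finitely generated. The component of $\Psi$ at $i$ is some $F_m\to\Gamma_i$, and the component of $\Phi$ at $m$ is some $\Gamma_l\to F_m$. Since $\Psi\Phi$ is the identity, for $j$ large the composite $\Gamma_j\to\Gamma_l\to F_m\to\Gamma_i$ is the bond. Its image lies in the image of $F_m$. $\square$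

For instance, a free group of infinite rank with identity bonds at every stage is a sequence with surjective bonds that is not pro-finitely generated. So surjectivity of bonds says nothing about the number of generators.

A sensible first attempt at a negative answer is to look for infinitely many independent classes in homology. This can never succeed.

**Remark 2.2.** Suppose $\tilde X$ is a locally finite contractible simplicial complex and $K$ a finite full subcomplex. Then $H_1(\tilde X-K)$ is finitely generated. Indeed, let $J$ be the subcomplex of all simplices with no vertex in $K$. A simplex in neither $K$ nor $J$ is the join of a face in $K$ (by fullness) and a face in $J$. Pushing along join lines deformation retracts $\tilde X-K$ onto $J$. Since $\tilde X$ is contractible, $H_1(J)\cong H_2(\tilde X,J)$. This is finitely generated because only finitely many simplices of $\tilde X$ meet $K$, so only finitely many are not in $J$. Thus each stage has finitely generated abelianization (apply this to the component of the base point), and a negative answer must use nonabelian information. Lemma 1.2 is of this kind.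

## 3. Statements

A flag complex is a simplicial complex in which every finite set of pairwise adjacent vertices spans a simplex. For a finite flag complex $L$ let $A_L$ be the right-angled Artin group: one generator for each vertex, and two generators commute if they span an edge. Let $f:A_L\to\mathbb Z$ send every generator to $1$, and put $G_L=\ker f$. These are the Bestvina–Brady groups.

**Example.** If $L$ is the $d$-simplex, then $A_L=\mathbb Z^{d+1}$ and $G_L\cong\mathbb Z^d$. If $L$ is a cone with apex $a$ and base $M$, then $A_L=A_M\times\langle a\rangle$, and $G_L=\{(w,a^{-f(w)}):w\in A_M\}\cong A_M$.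

**Theorem A.** Let $L$ be a finite contractible flag complex such that

* (S) $L$ contains a triangle, every edge of $L$ lies in a triangle, and any two triangles of $L$ are joined by a chain of triangles in which consecutive ones share an edge;
* (N) $L$ has a vertex $a$ such that $M:=\mathrm{Lk}(a)$ is nonempty and connected and $\varphi:\pi_1(M)\to\pi_1(L')$ is not surjective, where $L'$ is the full subcomplex on the vertices $\ne a$.

Then $G_L$ is infinite, of type $F$ and semistable at infinity, and its fundamental pro-group is not pro-finitely generated. In particular it is not pro-finitely presented.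

**Theorem B.** For every $n\ge2$ there is an $L$ as in Theorem A with $G_L$ of geometric dimension $n$. The value $n=2$ is least possible.

**Corollary C.** For $L$ as in Theorem A, no contractible locally compact separable metrizable ANR $W$ with a free, proper, cocompact $G_L$-action has a $\mathcal Z$-compactification. In particular $G_L$ admits no $\mathcal Z$-structure.

So the answer to Question 17.6.2 is no, already in geometric dimension 2.

The last sentence of Theorem B is quick. An infinite group of type $F$ and geometric dimension $1$ is free of positive finite rank, hence not one-ended, hence not semistable in the present sense.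

**Remark 3.1.** What does (N) demand? We have $L=L'\cup\mathrm{cone}_a(M)$ with intersection $M$. Since $L$ is contractible, Mayer–Vietoris gives $H_1(M)\cong H_1(L')$. So $\varphi(P)$ always surjects onto the abelianization of $Q$, and (N) forces $Q$ to be nonabelian. By van Kampen, $\varphi(P)$ also normally generates $Q$. The example in Section 10 takes for $Q$ the trefoil group and for $\varphi(P)$ the cyclic group generated by one of its two standard generators. A simplex of dimension $\ge2$ satisfies (S) but not (N), because there $M=L'$.

Throughout Sections 4–9, $L$ is as in Theorem A, and we write $G=G_L$. Two facts about $L'$ and $M$ will be used. First, $M$ is full in $L'$: if vertices of $M$ span a simplex of $L'$, then together with $a$ they are pairwise adjacent, so they span a simplex with $a$ because $L$ is flag. Second, $L'$ is connected. A component of $L'$ missing $M$ would be a component of $L$ not containing $a$, which is impossible, so every component meets the connected complex $M$. Hence Section 1 applies to $M\subseteq L'$.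

## 4. The cube complex and its convex subcomplexes

For a finite flag complex $\Lambda$ let $E_\Lambda$ be the cube complex with vertex set $A_\Lambda$ and one cube $(g,\tau)$ for each $g\in A_\Lambda$ and each (possibly empty) simplex $\tau$ of $\Lambda$. The vertices of $(g,\tau)$ are the elements $g\prod_{b\in S}b$ with $S\subseteq\tau$. This is the universal cover of the Salvetti complex of $A_\Lambda$. The link of each vertex is the complex $S(\Lambda)$ with vertices $b^+,b^-$ for $b\in\Lambda^{(0)}$ and simplices $\{b_0^{\pm},\dots,b_p^{\pm}\}$ for $\{b_0,\dots,b_p\}$ a simplex of $\Lambda$ (any signs). $E_\Lambda$ is a locally finite, finite-dimensional CAT(0) cube complex (Charney–Davis). We use the standard consequences: it is contractible, it is a proper geodesic space with unique geodesics that vary continuously with their end points, and its closed balls are compact and convex.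

**Examples.** For an edge $\Lambda$, $E_\Lambda$ is the plane tiled by squares. For a simplex $\tau$, $E_\tau=\mathbb R^\tau$ with its cubing. For the path $c-m-a$, $A_\Lambda=F(c,a)\times\langle m\rangle$ and $E_\Lambda$ is a 4-valent tree times $\mathbb R$.

**Lemma 4.1.** Let $\Lambda_0\subseteq\Lambda$ be a full subcomplex. Then $E_{\Lambda_0}$ is a convex subcomplex of $E_\Lambda$ and a retract of it. The same holds for every translate $gE_{\Lambda_0}$.

*Proof.* Killing the generators outside $\Lambda_0$ gives a retraction $r:A_\Lambda\to A_{\Lambda_0}$. So $A_{\Lambda_0}$ is a subgroup of $A_\Lambda$ and $E_{\Lambda_0}$ is a subcomplex. Map the cube $(g,\tau)$ onto $(r(g),\tau\cap\Lambda_0)$ by forgetting the coordinates not in $\Lambda_0$. Here $\tau\cap\Lambda_0$ is a simplex of $\Lambda_0$ by fullness. This is compatible with faces and does not increase lengths of paths, so it defines a 1-Lipschitz retraction $E_\Lambda\to E_{\Lambda_0}$. If $y,y'\in E_{\Lambda_0}$, the image of the geodesic $[y,y']$ is a path in $E_{\Lambda_0}$ from $y$ to $y'$ of length at most $d(y,y')$. By uniqueness of geodesics it is $[y,y']$, so $[y,y']\subseteq E_{\Lambda_0}$. For translates, conjugate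 by $g$. $\square$

In particular, for a simplex $\tau$ each $gE_\tau$ is a convex flat: straight segments in it are geodesics of $E_\Lambda$. Every cube lies in such a flat.

From now on $E=E_L$. Extend $f$ to $f:E\to\mathbb R$ affinely over cubes, so that on $(g,\tau)$ it is $f(g)$ plus the sum of the coordinates. Then $f(gy)=f(g)+f(y)$. Put $Y=f^{-1}(0)$, on which $G$ acts. The group $A_L$ acts freely on $E$, since an element preserving a cube fixes its $f$-lowest vertex.

**Examples.** For $L$ an edge, $Y$ is the line $x_1+x_2=0$ in $\mathbb R^2$. For $L$ a triangle, $Y$ is the plane $x_1+x_2+x_3=0$ in $\mathbb R^3$, cut by the cubes into triangles. For $L$ a cone with apex $a$ and base $M$, $E=E_M\times\mathbb R$ and $Y=\{(y,s):s=-f(y)\}$ is a copy of $E_M$.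

## 5. The level set is contractible

**Proposition 5.1.** $Y$ is contractible and $Y/G$ is a finite $K(G,1)$-complex of dimension $\dim L$. In particular $G$ is infinite and of type $F$.

**Step 1: a cell structure adapted to $f$.** We need cells on which $f$ stays in a unit interval. For a cube $C$ and $i\in\mathbb Z$ the nonempty sets among $C\cap f^{-1}(i)$ and $C\cap f^{-1}[i,i+1]$ are convex polytopes. Their faces are the sets of the same form for the faces of $C$. So they are the cells of a regular cell structure on $E$, and $Y$ and $E_{[p,q]}:=f^{-1}[p,q]$ $(p,q\in\mathbb Z)$ are subcomplexes. If $\min_Cf<i<\max_Cf$, the slice $C\cap f^{-1}(i)$ has dimension $\dim C-1$ and its interior lies in the interior of $C$. At $i=\min_C f$ or $i=\max_C f$ the slice is a vertex of $C$. An integer slice of a cube has only cube vertices as vertices, so the vertex set of $Y$ is $G$. As $\dim E=\dim L+1$, we get $\dim Y=\dim L$.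

**Step 2: reduction to one level at a time.** We claim that it suffices to show that $E_{[-n,n]}\hookrightarrow E_{[-n-1,n+1]}$ is a homotopy equivalence for all $n\ge0$. Every compact subset of $E$ lies in some $E_{[-n,n]}$ and $E$ is contractible, so then all homotopy groups of $Y=E_{[0,0]}$ vanish, and $Y$ is contractible by Whitehead's theorem. We treat $E_{[-n,n]}\subset E_{[-n,n+1]}$. For a cube $C$ put $P_C=C\cap f^{-1}[n,n+1]$ and $T_C=C\cap f^{-1}(n+1)$.

**Step 3: collapse the cubes that stick out above level $n+1$.** This removes everything new except cones. Let $\min_Cf\le n$ and $\max_Cf>n+1$. Then $T_C$ is a face of codimension one of $P_C$. The other cells of $E_{[-n,n+1]}$ containing $T_C$ or $P_C$ are $T_D,P_D$ with $D\supsetneq C$, and such $D$ satisfies the same two inequalities. So, in order of decreasing $\dim C$, we may collapse $P_C$ from its free face $T_C$, simultaneously for all $C$ of a given dimension. When the turn of $C$ comes, the cells of all larger $D$ are gone. There are finitely many stages because $E$ is finite-dimensional, and each is a deformation retraction.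

**Step 4: what remains is $E_{[-n,n]}$ with cones attached.** Here contractibility of $L$ enters. The remaining cells outside $E_{[-n,n]}$ are the vertices $v$ with $f(v)=n+1$ and the $P_C$ with $\max_Cf=n+1$, $\min_Cf\le n$. (If $\min_Cf=n+1$, then $T_C=P_C$ is a vertex.) Such a $C$ has a top vertex $v$ and is $(v\prod_{b\in\tau}b^{-1},\tau)$ with $\tau\ne\varnothing$. The polytope $P_C$, where the coordinates sum to at least $\dim C-1$, is the simplex spanned by $v$ and the vertices $vb^{-1}$, $b\in\tau$. For fixed $v$ the cubes belonging to $\tau$ and $\tau'$ meet in the cube belonging to $\tau\cap\tau'$. So these simplices form a cone with apex $v$ over a subcomplex of $f^{-1}(n)$ isomorphic to $L$. Two cubes with different top vertices at level $n+1$ meet only in $f^{-1}(-\infty,n]$, so cones with different apexes meet only in $f^{-1}(n)$. Since $L$ is contractible, attaching the cones does not change the homotopy type, and $E_{[-n,n]}\hookrightarrow E_{[-n,n+1]}$ is a homotopy equivalence.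

The step from $E_{[-n,n+1]}$ to $E_{[-n-1,n+1]}$ is symmetric, with cones over the copies of $L$ spanned by the $vb$, where $f(v)=-n-1$. Thus $Y$ is contractible.

**Step 5: the quotient is finite.** We count orbits of cubes that meet $Y$. If $(g,\tau)$ meets $Y$, then $-\dim\tau-1\le f(g)\le0$. The $G$-orbit of $(g,\tau)$ is determined by $f(g)$ and $\tau$, because $f(g)=f(g')$ means $g'g^{-1}\in G$. So there are finitely many orbits of cells, and $G$ permutes cells freely. Hence $Y/G$ is a finite $K(G,1)$ with universal cover $Y$. Finally $G$ is infinite, since it contains $bc^{-1}$ for an edge $\{b,c\}$ of $L$, an element of infinite order in $A_{\{b,c\}}=\mathbb Z^2$. $\square$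

## 6. Planes in the level set and semistability

This section uses (S) and not (N).

**Lines and planes.** A 1-cell of $Y$ is a diagonal of a square, and it joins a vertex $x$ to $xbc^{-1}$ for an edge $\varepsilon=\{b,c\}$ of $L$, called its label. It lies on the straight line $\lambda_{x,\varepsilon}:=xE_\varepsilon\cap Y$. For a vertex $x$ of $Y$ and a triangle $\sigma$ of $L$ put $P_{x,\sigma}:=xE_\sigma\cap Y$. Since $f$ is affine and nonconstant on the convex 3-flat $xE_\sigma$, $P_{x,\sigma}$ is a Euclidean plane that is closed and convex in $E$. If $\varepsilon\subset\sigma$, then $\lambda_{x,\varepsilon}$ is a straight line through $x$ in $P_{x,\sigma}$. Straight rays in these planes are geodesic rays of $E$, so they are proper.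

Let $B_0=\varnothing$ and, for $n\ge1$, let $B_n$ be the closed ball of radius $n$ about $1$ in $E$, which is compact and convex. Let $B$ be some $B_n$. For a vertex $x\in Y-B$, a good ray at $x$ for $B$ is a straight ray from $x$ in some plane $P_{x,\sigma}$ that misses $B$. The two opposite rays from $x$ of a straight line in such a plane cannot both meet $B$, because $x\in B$ would follow by convexity. So one of them is good:
$$\text{every straight line through } x \text{ in some } P_{x,\sigma}\text{ contains a good ray at }x. \tag{2}$$

Below, "proper homotopy in $Y-B$" means a homotopy with image in $Y-B$ that is proper as a map to $Y$. We write $(e\cdot\rho')(t)=e(t)$ for $t\le1$ and $\rho'(t-1)$ for $t\ge1$. A change of parameter along a ray is a proper homotopy inside that ray, so we ignore it.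

**Lemma 6.1.** Any two good rays at $x$ for $B$ are properly homotopic rel $x$ in $Y-B$.

*Proof.* First take both rays in one plane $P=P_{x,\sigma}$. The set $B\cap P$ is compact, convex and does not contain $x$. If it is nonempty, a line strictly separates it from $x$. So the directions at $x$ of rays meeting $B$ form a compact connected subset of an open half circle, i.e. a closed arc or a point, of length $<\pi$. So the set of good directions is connected (it is the whole circle if $B\cap P=\varnothing$). Rotating a ray through good directions is a homotopy in $P-B$, and it is proper because at parameter $t$ the distance from $x$ is $t$. For two triangles sharing an edge $\varepsilon$, by (2) one of the rays of $\lambda_{x,\varepsilon}$ from $x$ is good, and it lies in both planes. So good rays in either plane are homotopic to it. By (S) any two triangles are joined by a chain of such steps. $\square$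

**Lemma 6.2.** Let $e=[x,y]$ be a 1-cell of $Y$ with $e\cap B=\varnothing$, and let $\rho,\rho'$ be good rays at $x,y$ for $B$. Then $\rho$ and $e\cdot\rho'$ are properly homotopic rel $x$ in $Y-B$.

*Proof.* Let $\varepsilon$ be the label of $e$, let $\sigma\supset\varepsilon$ be a triangle, which exists by (S), and let $\lambda=\lambda_{x,\varepsilon}\supset e$. The set $\lambda\cap B$ is convex and misses $e$, so it lies on one side of $e$ in $\lambda$. So there is an end of $\lambda$ such that the rays $\mu_x,\mu_y$ of $\lambda$ from $x,y$ toward that end both miss $B$. They are good, since they lie in $P_{x,\sigma}=P_{y,\sigma}$. Either $\mu_x=e\cdot\mu_y$ or $\mu_y=\bar e\cdot\mu_x$. In both cases $\mu_x\simeq e\cdot\mu_y$ properly rel $x$ in $Y-B$. By Lemma 6.1 at $x$ and at $y$, $\rho\simeq\mu_x\simeq e\cdot\mu_y\simeq e\cdot\rho'$. $\square$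

**Proposition 6.3.** Any two proper rays in $Y$ are properly homotopic.

**Step 1: turn the homotopy of Lemma 6.2 into a strip.** We want a half-infinite strip with the three sides $\rho$, $e$, $\rho'$, so that strips can be stacked. Let $H:[0,\infty)\times[0,1]\to Y-B$ be the proper homotopy, so $H(0,\cdot)=x$, $H(\cdot,0)=\rho$, $H(\cdot,1)=e\cdot\rho'$. Put $h(t,s)=\min(1,s/\min(t,1))$ for $t>0$ and $h(0,s)=1$ for $s>0$, and define
$$F(t,s)=H(t+s,h(t,s)),\qquad F(0,0)=x. \tag{3}$$
Near a point $(0,s_0)$ with $s_0>0$ we have $h=1$, so $F$ is continuous off $(0,0)$. It is continuous at $(0,0)$ because $H(0,\cdot)=x$ and $[0,1]$ is compact. It is proper, since $F(t,s)$ in a compact set bounds $t+s$. Moreover $F(t,0)=H(t,0)=\rho(t)$, $F(0,s)=H(s,1)=e(s)$, and $F(t,1)=H(t+1,1)=\rho'(t)$. If $e$ is degenerate ($x=y$), the homotopy of Lemma 6.1 is already such an $F$.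

**Step 2: replace proper rays by edge paths.** Every proper ray $r$ is properly homotopic to a proper edge-path ray in $Y^1$, possibly with degenerate edges. Let $Y'$ be the barycentric subdivision of the regular cell complex $Y$. By the Lebesgue lemma on each $[i,i+1]$ we can choose $0=s_0<s_1<\cdots\to\infty$ and vertices $w_m$ of $Y'$ such that $r$ maps a neighborhood of $s_m$ in $[0,\infty)$, namely $(s_{m-1},s_{m+1})$ (or $[0,s_1)$ if $m=0$), into the open star of $w_m$. For $s\in(s_m,s_{m+1})$ the simplex carrying $r(s)$ then contains $w_m$ and $w_{m+1}$. So $r$ is homotopic to the edge path through $w_0,w_1,\dots$, each point moving inside a closed simplex.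

Next choose for each cell $\kappa$ of $Y$ a vertex $v(\kappa)$ of $\kappa$. Replace each edge between the barycenters of cells $\kappa<\kappa'$ by an edge path in the connected graph $\kappa'^{(1)}$ between $v(\kappa)$ and $v(\kappa')$. The straight-line homotopy in the convex polytope $\kappa'$ connects the two paths. At the end over the barycenter of a cell it moves along the segment from that barycenter to the chosen vertex, so these homotopies fit together. Both homotopies move points within closed cells, and each cell is visited finitely often, so everything is proper by local finiteness.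

**Step 3: push an edge-path ray onto a straight ray.** Let $r$ be a proper edge-path ray with vertices $x_0,x_1,\dots$ and edges $e_i=[x_i,x_{i+1}]$. Put
$$n(i)=\max\{n\le i:\ e_j\cap B_n=\varnothing\ \text{for all } j\ge i\}.$$
This makes sense since $B_0=\varnothing$. It is nondecreasing, and it tends to $\infty$ because $r$ is proper. By (2) there is a good ray $\rho_i$ at $x_i$ for $B_{n(i)}$. Since $B_{n(i)}\subseteq B_{n(i+1)}$, the ray $\rho_{i+1}$ is good for $B_{n(i)}$ too. So Step 1 with $B=B_{n(i)}$ gives a proper map $[0,\infty)\times[i,i+1]\to Y-B_{n(i)}$ with bottom side $\rho_i$, left side $e_i$ and top side $\rho_{i+1}$. These fit together to a map $F:[0,\infty)\times[0,\infty)\to Y$. It is proper: a compact set lies in some $B_n$, so it meets the images of only the finitely many strips with $n(i)<n$, and each of these is proper. The map $(t,s)\mapsto F(t\cos\frac{\pi s}2,t\sin\frac{\pi s}2)$ is a proper homotopy from $\rho_0=F(\cdot,0)$ to $r=F(0,\cdot)$.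

**Step 4: compare straight rays at different vertices.** Take $B=\varnothing$. Lemma 6.2 gives $\rho\simeq e\cdot\rho'$ for straight rays $\rho,\rho'$ at the ends of a 1-cell $e$, and $e\cdot\rho'\simeq\rho'$ by sliding off $e$. Going along an edge path from $x_0$ to $x_0'$, and using Lemma 6.1 at each vertex, we see that all straight rays at $x_0$ and at $x_0'$ are properly homotopic. With Steps 2 and 3 this proves the proposition. $\square$

**Lemma 6.4.** Let $\omega$ be a proper ray in $Y$, $K\subset Y$ compact, $K\subseteq B_n$, and $\omega([t,\infty))\cap K=\varnothing$. Every vertex $x\in Y-B_n$ can be joined to $\omega(t)$ by a path in $Y-K$.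

*Proof.* Let $\rho$ be a good ray at $x$ for $B_n$ and $H$ a proper homotopy from $\rho$ to $\omega$. For large $T\ge t$ the path $H(T,\cdot)$ misses $K$. Follow $\rho$ to $\rho(T)$, then $H(T,\cdot)$ to $\omega(T)$, then $\omega$ back to $\omega(t)$. $\square$

## 7. Directions at the vertex $1$, and far copies of $L'$

We now look for loops near infinity that stay essential in $Y-\{1\}$. The natural device is to look at everything from $1$: send a point of $E-\{1\}$ to the initial direction of the geodesic from $1$, and fold the link $S(L)$ onto $L$ by $b^\pm\mapsto b$. But $L$ is contractible, so a map to $L$ detects nothing. To see $\pi_1(L')$ we must work in $E_{L'}$ and remove more than a point from $E$. We shall remove the line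
$$\ell=\bigcup_{k\in\mathbb Z}[a^k,a^{k+1}]\subset E .$$
This costs nothing in $Y$: $f$ is strictly increasing along $\ell$ and $f(1)=0$, so $\ell\cap Y=\{1\}$.

**The map $u:E_{L'}-\{1\}\to L'$.** For $y\in E_{L'}-\{1\}$ let $p(y)$ be the point at distance $\min(\frac12,d(1,y))$ from $1$ on $[1,y]$. A point at distance less than $1$ from $1$ lies in a cube of $E_{L'}$ containing $1$. Indeed, on the union of these cubes the maximum of the absolute values of the coordinates is 1-Lipschitz along paths, and it equals $1$ where a path leaves the union. So $p(y)$ lies in a cube at $1$, contained in some flat $E_\tau=\mathbb R^\tau$ with $\tau$ a simplex of $L'$. If $p(y)$ has coordinates $(v_b)_{b\in\tau}$, let $u(y)$ be the point of $\tau$ with barycentric coordinates $|v_b|/\sum_c|v_c|$. Coordinates agree on common faces of cubes, so $u$ is well defined. It is continuous because $p(y)$ depends continuously on $y$ and $v\mapsto(|v_b|)$ is continuous on each of the finitely many cubes at $1$. Since flats are convex, $[1,p(y)]$ is a straight segment, so $u(y)$ depends only on the initial direction of $[1,y]$. Since $E_M$ is convex in $E_{L'}$ (Lemma 4.1, as $M$ is full), a geodesic from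 $1$ to a point of $E_M$ stays in $E_M$, hence
$$u(E_M-\{1\})\subseteq M. \tag{4}$$

**Spheres in the negative directions.** For $r>0$ let $j_r:L'\to E_{L'}$ send $\sum t_ib_i$ (barycentric coordinates in a simplex $\tau=\{b_i\}$) to the point of $E_\tau=\mathbb R^\tau$ with coordinates $(-rt_i)$. It is well defined and continuous, and $f(j_r(\cdot))=-r$. The geodesic from $1$ to $j_r(\sum t_ib_i)$ is the Euclidean segment, so
$$u\circ j_r=\mathrm{id}_{L'}. \tag{5}$$

**Far copies of $L'$ in $Y$.** Put $V_k=a^kE_{L'}$. The vertices of $V_k$ have exponent sum $k$ in $a$, so the subcomplexes $V_k$ are pairwise disjoint. For $k\ge1$ let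
$$\iota_k:L'\to V_k,\qquad \iota_k(z)=a^kj_k(z).$$
Then $f(\iota_k(z))=k-k=0$, so $\iota_k(L')\subseteq Y\cap V_k$, and it misses $1\in V_0$.

**Why a map to $L'$ alone is not enough.** Suppose we have a map $E-\ell\to L'$ that is $a^ky\mapsto u(y)$ on every $V_k-\{a^k\}$. (The map $\theta$ below, followed by the projection $Z\to L'$, is one.) By (5) it sends every $\iota_k(L')$ identically onto $L'$, so loops arbitrarily far out in $Y$ map onto all of $Q$ up to conjugacy. But $Q$ is finitely generated, so Lemma 2.1 is not contradicted: the loops $\iota_k(\alpha)$ and $\iota_{k'}(\alpha)$ have the same image. The information lost is the height $k$. If we keep it, the copy of $L'$ at height $k$ must be connected to the copy at height $k+1$ only as far as the geometry of $E$ between $V_k$ and $V_{k+1}$ forces. That part is $E_M\times[0,1]$, which by (4) has directions in $M$. This is the stack $Z$ of (1).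

## 8. The map from $E-\ell$ to the stack

**Step 1: $E$ as a tree of spaces.** This step locates the part of $E$ between $V_k$ and $V_{k+1}$. $A_L$ is the HNN extension $\langle A_{L'},a\mid ama^{-1}=m\ (m\in A_M)\rangle$. Its Bass–Serre tree $T$ has vertices $gA_{L'}$ and edges $gA_M$, where $gA_M$ joins $gA_{L'}$ to $gaA_{L'}$. Map $E\to T$ as follows. A cube $(g,\tau)$ with $a\notin\tau$ goes to the vertex $gA_{L'}$. A cube $(g,\tau)$ with $a\in\tau$ goes to the edge $gA_M$ by its $a$-coordinate. This is compatible with faces: for $b\in\tau-\{a\}$ we have $b\in A_M$, so $gbA_M=gA_M$. The preimage of the vertex $gA_{L'}$ is the subcomplex $gE_{L'}$. The closed piece over the edge $gA_M$ is the union of the cubes containing an $a$-edge from $gm$ to $gma$ with $m\in A_M$. Inside $gE_{M\cup\{a\}}=gE_M\times\mathbb R$, where $M\cup\{a\}$ stands for the full subcomplex $\mathrm{cone}_a(M)$, this piece is $gE_M\times[0,1]$. It meets the two vertex spaces in $gE_M\subseteq gE_{L'}$ and $gaE_M\subseteq gaE_{L'}$.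

Let $T_k=a^kA_{L'}$, so $V_k$ is the vertex space over $T_k$. The $T_k$ are distinct, by exponent sums of $a$, and the edge $a^kA_M$ joins $T_k$ to $T_{k+1}$. So these edges form a line in $T$, the axis. The map $E\to T$ sends $\ell$ homeomorphically onto the axis. So $\ell\cap V_k=\{a^k\}$, and $\ell$ meets the axis piece $a^kE_M\times[0,1]$ in $\{a^k\}\times[0,1]$.

**Example.** Only for the picture, let $L$ be the path $c-m-a$, so $L'=\{c,m\}$ is an edge and $M=\{m\}$. The $V_k$ are planes with vertices $a^km^pc^q$. The pieces over edges of $T$ are strips glued along lines in the $m$-direction. The lines in $V_k$ are $a^kc^qE_M$, and $q=0$ gives the two axis strips, which contain $\ell$. The strips with $q\ne0$ are attached along lines that miss the puncture $a^k$.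

**Step 2: define $\theta:E-\ell\to Z$ on the pieces.**

* On $V_k-\{a^k\}$: $\theta(a^ky)=(u(y),k)$.
* On $a^k(E_M-\{1\})\times[0,1]$: $\theta(a^km,s)=(u(m),k+s)$, where now $m$ denotes any point of $E_M-\{1\}$. This lies in $M\times\mathbb R$ by (4). It agrees with the first rule at $s=0$, and also at $s=1$, where the point $(a^km,1)$ is $a^{k+1}m$ because $a$ commutes with $A_M$.
* Let $\beta$ be an edge of $T$ at $T_k$ that is not on the axis. Its piece meets $V_k$ in $gE_M$ for some $g\in a^kA_{L'}$. Either $\beta=gA_M$, or $T_k$ is the terminal vertex and $\beta=ga^{-1}A_M$. We claim $a^k\notin gE_M$. Otherwise $gA_M=a^kA_M$. Then in the first case $\beta=a^kA_M$, and in the second $\beta=a^{k-1}A_M$, since $ma^{-1}=a^{-1}m$ for $m\in A_M$. Both are axis edges, a contradiction. Let $W_\beta$ be the closure of the preimage of the component of $T-\{T_k\}$ containing the interior of $\beta$. It is a subcomplex, the union of that preimage and $gE_M$. The component contains no point of the axis, so $W_\beta$ meets the union of all $V_i$ and all axis pieces exactly in $gE_M$. As $\ell\cap gE_M\subseteq\ell\cap V_k=\{a^k\}$ and $a^k\notin gE_M$, $W_\beta$ misses $\ell$. Restrict the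 retraction $E\to gE_M$ of Lemma 4.1 to $W_\beta$, and let $\theta|_{W_\beta}$ be this retraction followed by $\theta|_{V_k-\{a^k\}}$.

**Step 3: the pieces fit together.** We check that $\theta$ is well defined and continuous. Every point of $T$ is on the axis or in one of the components used above, so every cube of $E$ lies in some $V_k$, some axis piece or some $W_\beta$. The definitions are continuous on these closed pieces minus $\ell$. Two axis pieces meet only inside some $V_k$, and there both agree with the first rule. $W_\beta$ meets $V_k$ in $gE_M$, where the retraction is the identity. It meets axis pieces only inside $gE_M\subseteq V_k$. Distinct $W_\beta,W_{\beta'}$ meet only inside some $V_k$, because their components of $T-\{T_k\}$, $T-\{T_{k'}\}$ are disjoint. So the definitions agree on overlaps. As $E$ is locally finite, $\theta$ is continuous.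

Since $\ell\cap Y=\{1\}$, $\theta$ restricts to a map $Y-\{1\}\to Z$. By (5),
$$\theta\circ\iota_k:L'\to L'\times\{k\}\subset Z\quad\text{is}\quad z\mapsto(z,k)\qquad(k\ge1). \tag{6}$$

## 9. Loops far out generate too much: proof of Theorem A

Let $K_1\subseteq K_2\subseteq\cdots$ be a finite filtration of $Y$ with $1\in K_1$, let $\omega$ be a proper base ray with $t_1\le t_2\le\cdots$ as in Section 2, and put $\Gamma_i=\pi_1(Y-K_i,\omega(t_i))$.

**Proposition 9.1.** For no $j\ge1$ does the image of $\Gamma_j\to\Gamma_1$ lie in a finitely generated subgroup of $\Gamma_1$.

*Proof.* Since $1\in K_1$, $\theta$ is defined on $Y-K_1$. Let $c$ be a path in $Z$ from $(m_0,0)$ to $\theta(\omega(t_1))$; it identifies $\pi_1(Z,\theta(\omega(t_1)))$ with $\Pi$. Let $I$ be the image of $\Gamma_j$ in $\Pi$ under $\Gamma_j\to\Gamma_1\to\Pi$. We show that $I$ contains a conjugate of $Q_k$ for all large $k$.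

Choose an integer $R\ge1$ with $K_j\subseteq B_R$. The $V_k$ are disjoint subcomplexes and the compact set $B_R$ meets only finitely many cubes, so $V_k\cap B_R=\varnothing$ for all large $k$. Fix such a $k\ge1$. Then $\iota_k(L')\subseteq V_k\cap Y$ misses $B_R$, and $\iota_k(m_0)=a^km_0^{-k}$ is a vertex of $Y$. By Lemma 6.4 there is a path $\gamma$ in $Y-K_j$ from $\omega(t_j)$ to $\iota_k(m_0)$. For a loop $\alpha$ in $L'$ at $m_0$ we get $[\gamma\cdot\iota_k(\alpha)\cdot\bar\gamma]\in\Gamma_j$. By (6), its image in $\Pi$ is $[\delta\cdot(\alpha\times\{k\})\cdot\bar\delta]$, where
$$\delta=c\cdot\theta(\omega|_{[t_1,t_j]})\cdot\theta(\gamma)$$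
runs from $(m_0,0)$ to $(m_0,k)$ and does not depend on $\alpha$. With $g=[\delta\cdot\bar v_k]\in\Pi$ these classes form exactly $gQ_kg^{-1}$. So $gQ_kg^{-1}\subseteq I$.

By (N) and Corollary 1.3, $I$ lies in no finitely generated subgroup of $\Pi$. If the image of $\Gamma_j\to\Gamma_1$ were in a finitely generated subgroup of $\Gamma_1$, $I$ would lie in the image of that subgroup, a contradiction. $\square$

**Step 1: Theorem A for the complex $Y/G$.** By Proposition 5.1, $G$ is infinite of type $F$ and $Y$ is the universal cover of the finite $K(G,1)$-complex $Y/G$. By Proposition 6.3, $G$ is semistable at infinity. By Lemma 2.1 with $i=1$ and Proposition 9.1, the fundamental pro-group of $Y$ is not pro-finitely generated.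

**Step 2: any other finite $K(G,1)$.** The statement does not depend on the choices, and we check this directly. Let $X_1$ be another finite $K(G,1)$. Homotopy inverse equivalences between $X_1$ and $Y/G$ compatible with $\pi_1=G$ lift to $G$-maps $h:\tilde X_1\to Y$ and $q:Y\to\tilde X_1$, with $G$-homotopies $qh\simeq\mathrm{id}$ and $D:hq\simeq\mathrm{id}_Y$. All of these are proper. For $h$, let $C\subseteq\tilde X_1$ be compact with $GC=\tilde X_1$. For compact $K\subseteq Y$, the closed set $h^{-1}(K)$ lies in the union of the $gC$ with $g\,h(C)\cap K\ne\varnothing$, and there are finitely many such $g$. The other maps are treated in the same way.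

If $r,r'$ are proper rays in $\tilde X_1$, then $hr\simeq hr'$ properly by Proposition 6.3, so $r\simeq qhr\simeq qhr'\simeq r'$ properly. This gives semistability in $\tilde X_1$.

Now let $\{\Gamma_i'\}$ be the pro-group of $\tilde X_1$ for a filtration $K_i'$, a base ray $\omega'$ and numbers $t_i'$, and suppose it is pro-finitely generated. Choose $i$ with $h^{-1}(K_1)\subseteq K_i'$. By Lemma 2.1 there is $j\ge i$ such that the image of $\Gamma_j'\to\Gamma_i'$ lies in a finitely generated subgroup $S$. Choose $l$ such that $q(Y-K_l)\cap K'_j=\varnothing$ and $D((Y-K_l)\times[0,1])\cap K_1=\varnothing$. The rays $q\omega$ and $\omega'$ are properly homotopic. Following $q\omega$ from $q\omega(t_l)$ far out, then such a homotopy, then $\omega'$ back, we get a path $\gamma$ in $\tilde X_1-K_j'$ from $q\omega(t_l)$ to $\omega'(t_j')$. For a loop $\alpha$ in $Y-K_l$ at $\omega(t_l)$, the class $[\bar\gamma\cdot q\alpha\cdot\gamma]\in\Gamma_j'$ goes into $S$. Apply $h$ and undo the changes of base point, which do not depend on $\alpha$. We see that all classes $[hq\alpha]$ in $\pi_1(Y-K_1,hq\omega(t_l))$ lie in one finitely generated subgroup. The homotopy $D$, which stays in $Y-K_1$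 on $Y-K_l$, changes $hq\alpha$ into $\alpha$ up to the track of the base point. So the image of $\Gamma_l\to\Gamma_1$ lies in a finitely generated subgroup, contrary to Proposition 9.1. This proves Theorem A. $\blacksquare$

## 10. The trefoil group and Theorem B

**Step 1: a triangulated presentation complex.** We need $L'$ with fundamental group
$$Q=\langle s,t\mid sts=tst\rangle .$$
Let $\Gamma$ be the wedge of two circles $s,t$, each subdivided into three edges, which is a simplicial graph. The relator $sts\,t^{-1}s^{-1}t^{-1}$ is a closed edge path $w:\mathbb Z/18\to\Gamma^{(0)}$ with $w(i),w(i+1)$ adjacent. Let $N$ be obtained from $\Gamma$ by adding vertices $d_i$ $(i\in\mathbb Z/18)$ and $o$, and the triangles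
$$\{w(i),w(i+1),d_i\},\quad\{w(i+1),d_i,d_{i+1}\},\quad\{o,d_i,d_{i+1}\}$$
with their faces. These are the images of the triangles of a disc: an outer 18-gon, an inner 18-gon of the $d_i$, and the center $o$, with the outer 18-gon glued to $\Gamma$ along $w$. Simplices of the disc not in its boundary have distinct images. They are distinguished by their vertices among the $d_i$ and $o$, except for the edges $\{w(i),d_i\}$ and $\{w(i+1),d_i\}$, which differ since $w(i)\ne w(i+1)$. So $N$ is a simplicial complex homeomorphic to the presentation complex of $Q$.

**Step 2: attach the cone.** Let $L'$ be the barycentric subdivision of $N$, $M\subset L'$ the subdivided circle $t$ (a 6-cycle), and $L=L'\cup\mathrm{cone}_a(M)$. The complex $L'$ is flag, and $M$ is full in it, being the subdivision of a subcomplex of $N$. A clique of $L$ containing $a$ has its other vertices in $M$. These are pairwise adjacent in the full subcomplex $M$, which is flag, so the clique is a simplex of the cone. Hence $L$ is flag, and $\mathrm{Lk}(a)=M$.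

**Step 3: $L$ is contractible.** This is needed for type $F$. We have $\pi_1(L)=Q/\langle\langle t\rangle\rangle=1$, since $t=1$ turns the relation into $s^2=s$. Also
$$\chi(L)=\chi(N)+\chi(\mathrm{cone})-\chi(M)=(1-2+1)+1-0=1 .$$
So $H_2(L)$, which is free of rank $\chi(L)-1=0$, vanishes. A simply connected 2-complex with $H_2=0$ is contractible, by Hurewicz and Whitehead.

**Step 4: condition (S).** In the disc, consecutive triangles $\{o,d_i,d_{i+1}\}$ share $\{o,d_{i+1}\}$. Each of them shares $\{d_i,d_{i+1}\}$ with $\{w(i+1),d_i,d_{i+1}\}$, which shares $\{w(i+1),d_i\}$ with $\{w(i),w(i+1),d_i\}$. After barycentric subdivision, the six small triangles inside a triangle are cyclically adjacent, and adjacency across a shared edge persists for its halves. So the triangles of $L'$ are chain connected. Every edge of $\Gamma$ lies in a triangle of $N$, because $s$ and $t$ occur in the relator, and so does every other simplex of $N$. Hence every edge of $L'$ lies in a triangle of $L'$. Each triangle $a*\eta$, with $\eta$ an edge of $M$, shares $\eta$ with a triangle of $L'$, and each edge at $a$ lies in such a triangle.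

**Step 5: condition (N).** $M$ is nonempty and connected, and the image of $\varphi:\pi_1(M)=\mathbb Z\to Q$ is $\langle t\rangle$ up to conjugacy. This is cyclic, while $Q$ is not abelian: $s\mapsto(12)$, $t\mapsto(23)$ defines a homomorphism onto the symmetric group $S_3$. So $\varphi$ is not surjective, and Theorem A applies.

**Step 6: dimension $2$.** $\dim Y=\dim L=2$, so $G_L$ has geometric dimension at most $2$. For a triangle $\sigma$ of $L$, $G_L$ contains $\ker(f|_{A_\sigma})=G_\sigma\cong\mathbb Z^2$, so the geometric dimension is $2$.

**Step 7: dimension $n\ge3$.** Let $L_n=L\cup_{\sigma_0}\Delta^n$, where a 2-dimensional face of an $n$-simplex is glued to a triangle $\sigma_0$ of $L'$. A clique containing a new vertex consists of vertices of $\Delta^n$, so $L_n$ is flag. It is contractible, since $\Delta^n$ deformation retracts onto the face. For (S), every edge of $\Delta^n$ lies in a triangle of $\Delta^n$, and the triangles of $\Delta^n$, among them $\sigma_0$, are chain connected. As $a\notin\sigma_0$, $\mathrm{Lk}(a)=M$ is unchanged, and $L_n'=L'\cup_{\sigma_0}\Delta^n$ deformation retracts onto $L'$, so (N) holds. The level set has dimension $n$, and $G_{L_n}\supseteq G_{\Delta^n}\cong\mathbb Z^n$.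 So $G_{L_n}$ has geometric dimension $n$. $\blacksquare$

## 11. No $\mathcal Z$-compactification

Proposition 9.1 has a consequence that does not mention pro-groups.

**Definition.** A $\mathcal Z$-compactification of $W$ is a compact metrizable $\hat W\supseteq W$, with $W$ open and dense, and a homotopy $H:\hat W\times[0,1]\to\hat W$ with $H_0=\mathrm{id}$ and $H_t(\hat W)\subseteq W$ for $t>0$. For example, the closed disc is a $\mathcal Z$-compactification of the open disc, with $H_t$ multiplication by $1-t/2$.

We use the textbook facts that open subsets of ANRs are ANRs, that a metrizable space locally homeomorphic to an ANR is an ANR, and that an ANR has the homotopy type of a CW complex.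

Now let $L$ be as in Theorem A, $G=G_L$, $W$ as in Corollary C, and suppose $\hat W$ and $H$ exist.

**Step 1: inclusions of neighborhoods of infinity factor through finite complexes.** Let $A\subset W$ be compact. We find a compact $A'\supseteq A$ in $W$ such that $W-A'\hookrightarrow W-A$ is homotopic to a map factoring through a finite complex. For $z\in\hat W-W$ we have $H(z,0)=z\notin A$. By compactness of $\hat W-W$ there are $t_0>0$ and an open $U\supseteq\hat W-W$ with $H(\bar U\times[0,t_0])\subseteq\hat W-A$. Let $A'=(\hat W-U)\cup A$, which is compact and lies in $W$. For $w\in W-A'$ the track $H_t(w)$, $t\le t_0$, stays in $W$ and misses $A$. So $W-A'\hookrightarrow W-A$ is homotopic to $H_{t_0}|$, whose image lies in the compact set $H_{t_0}(\bar U)\subset W-A$. Let $W-A\to\mathcal D\to W-A$ be maps through a CW complex $\mathcal D$ with composite homotopic to the identity. The image of $H_{t_0}(\bar U)$ in $\mathcal D$ lies in a finite subcomplex $D$. Hence $W-A'\hookrightarrow W-A$ is homotopic to a map factoring through $D$.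

**Step 2: transfer to $Y$.** Now we compare $W$ with $Y$ to contradict Proposition 9.1. Since the action is free, proper and cocompact, $W\to W/G$ is a covering and $W/G$ is a compact metrizable ANR. Its universal cover $W$ is contractible, and $W/G$ has the homotopy type of a CW complex, so it is homotopy equivalent to $Y/G$ compatibly with $\pi_1=G$. Lifting gives $G$-maps $p:W\to Y$, $q:Y\to W$ and a $G$-homotopy $pq\simeq\mathrm{id}_Y$, all proper by the argument in Section 9, Step 2. Take a filtration of $Y$ with $1\in K_1$. Put $A=p^{-1}(K_1)$, which is compact, so $p(W-A)\subseteq Y-K_1$. Take $A'$ from Step 1, and choose $j$ such that $q(Y-K_j)\subseteq W-A'$ and the homotopy $pq\simeq\mathrm{id}_Y$ keeps $Y-K_j$ inside $Y-K_1$. Then $Y-K_j\hookrightarrow Y-K_1$ is homotopic to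
$$Y-K_j\xrightarrow{\ q\ }W-A'\hookrightarrow W-A\xrightarrow{\ p\ }Y-K_1,$$
which is homotopic to a map factoring through $D$. So, up to a change of base point along the track of $\omega(t_j)$, the image of $\Gamma_j\to\Gamma_1$ lies in the image of $\pi_1$ of a component of the finite complex $D$, and hence in a finitely generated subgroup. This contradicts Proposition 9.1, and the first sentence of Corollary C is proved.

**Step 3: $\mathcal Z$-structures.** Recall that a $\mathcal Z$-structure on $G$ includes a compact metrizable AR $\hat W$ and an open dense $W\subseteq\hat W$ that form a $\mathcal Z$-compactification, with a proper cocompact $G$-action on $W$. (The further condition on translates of compact sets is not needed here.) Then $W$ is a locally compact separable metrizable ANR, being open in $\hat W$. It is contractible: $H$ shows that $H_1:\hat W\to W$ is a homotopy inverse of the inclusion, and $\hat W$ is contractible. Since $G$ is of type $F$, it is torsion-free, so a proper action of $G$, having finite stabilizers, is free. By the first sentence of Corollary C this cannot happen, so $G_L$ admits no $\mathcal Z$-structure. $\blacksquare$
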